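\title{Infinitely many graphs whose average mixing matrix has rank two}

\begin{abstract}
The average mixing matrix of a graph records the time-averaged transition probabilities of the continuous quantum walk on the graph. Only two graphs, $K_1$ and $K_2$, have an average mixing matrix of rank one. We show that rank two occurs infinitely often: for every $k\ge 7$ there is a connected graph on $n=2^k$ vertices with $n$ distinct eigenvalues whose average mixing matrix has rank two, and the number of such graphs is $2^{\Omega(\sqrt n\log n)}$. The group $\mathbb Z_2^{k-1}$ acts on these graphs with two orbits, so each character contributes a $2\times2$ block of the adjacency matrix. We use bent functions to write the character, sign by sign, into the binary digits of the trace and the discriminant of its block. We also determine the disconnected graphs of rank two and bound eigenvalue multiplicities by the rank.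
\end{abstract}

\section{Introduction}

Let $X$ be a finite simple graph on $n$ vertices with adjacency matrix $A$. The \emph{continuous quantum walk} on $X$ has transition matrix $U(t)=\exp(itA)$, which is unitary because $A$ is real and symmetric. Write $\circ$ for the Schur (entrywise) product and put
\[
M(t)=U(t)\circ\overline{U(t)}=U(t)\circ U(-t).
\]
The entry $M(t)_{uv}=|U(t)_{uv}|^2$ is the probability that the walk started at $u$ is found at $v$ at time $t$. The rows and columns of $U(t)$ are unit vectors, so $M(t)$ is doubly stochastic: its entries are nonnegative and all its row and column sums equal $1$. In general $M(t)$ has no limit as $t\to\infty$; for $K_2$ its diagonal entries are $\cos^2t$. One therefore averages over time, and defines the \emph{average mixing matrix}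
\[
\widehat M_X=\lim_{T\to\infty}\frac1T\int_0^TM(t)\,dt .
\]
Let $A=\sum_r\theta_rE_r$ be the spectral decomposition, where the $\theta_r$ are the distinct eigenvalues and $E_r$ is the orthogonal projection onto the $\theta_r$-eigenspace. Then $M(t)=\sum_{r,r'}e^{it(\theta_r-\theta_{r'})}E_r\circ E_{r'}$, and the average of $e^{i\omega t}$ over $[0,T]$ tends to $0$ for $\omega\ne0$. Hence
\begin{equation}\label{eq:avg}
\widehat M_X=\sum_rE_r\circ E_r .
\end{equation}
The matrix $\widehat M_X$ is symmetric and, as an average of doubly stochastic matrices, doubly stochastic.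

Row $u$ of $\widehat M_X$ is the long-run distribution of the walk started at $u$, so the rank of $\widehat M_X$ measures how much the walk remembers of its starting point. It can remember everything: the complete graph $K_n$ has projections $\frac1nJ$ and $I-\frac1nJ$, where $J$ is the all-ones matrix, and \eqref{eq:avg} gives $\widehat M_{K_n}=(1-\frac2n)I+\frac2{n^2}J$, which has rank $n$ for $n\ge3$. At the other extreme, a doubly stochastic matrix of rank one equals $\frac1nJ$, and it is known that $\widehat M_X=\frac1nJ$ forces $n\le2$; we give a short proof in Proposition~\ref{prop:rankone}. The next case is the following question, posed in~\cite{notes}.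

\begin{quote}
\emph{Are there infinitely many graphs whose average mixing matrix has rank two?}
\end{quote}

One might well guess that there are not. As we shall see, small rank asks for two things at once: eigenvalues of small multiplicity, and eigenvectors whose entries have very regular absolute values. The natural source of such eigenvectors is symmetry, and symmetry tends to produce repeated eigenvalues. For rank one the two demands are incompatible as soon as $n\ge3$. For rank two they are compatible.

\begin{theorem}\label{thm:main}
For every $k\ge7$ there is a connected graph on $n=2^k$ vertices, with $n$ distinct eigenvalues, whose average mixing matrix has rank exactly $2$. In particular, infinitely many connected graphs have average mixing matrix of rank two.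
\end{theorem}

The construction has a free parameter, and it produces many graphs of each order.

\begin{theorem}\label{thm:many}
Let $k\ge8$, $n=2^k$ and $t=\lfloor k/2\rfloor-1$. There are at least
\[
(2^t)!\,/\,n^{\log_2n}=2^{\Omega(\sqrt n\log n)}
\]
pairwise non-isomorphic connected graphs on $n$ vertices with $n$ distinct eigenvalues and average mixing matrix of rank two, each with automorphism group $\mathbb Z_2^{k-1}$.
\end{theorem}

The bound is of interest for large $k$; for $k=8$ it reads $8!/2^{64}<1$. The last theorem collects constraints that small rank imposes on an arbitrary graph.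

\begin{theorem}\label{thm:constraints}
Let $X$ be a graph.
\begin{enumerate}
\item[(a)] If $\widehat M_X$ has rank $r$, then every eigenvalue of $X$ has multiplicity at most $r$.
\item[(b)] If $\widehat M_X$ has rank $2$ and some eigenvalue has multiplicity $2$, then $V(X)=S_1\sqcup S_2$, where the eigenspace has a basis $x,y$ such that $x$ is $\pm1$ on $S_1$ and $0$ on $S_2$, and $y$ is $0$ on $S_1$ and $\pm1$ on $S_2$. Moreover, every eigenvector of $X$ has constant absolute value on $S_1$ and on $S_2$.
\item[(c)] Exactly three disconnected graphs have average mixing matrix of rank two: $2K_1$, $K_1\cup K_2$ and $2K_2$.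
\end{enumerate}
\end{theorem}

Section~\ref{sec:column} describes the column space of $\widehat M_X$ and proves Theorem~\ref{thm:constraints}. Section~\ref{sec:orbits} reduces Theorem~\ref{thm:main} to an arithmetic problem: find subsets of $\mathbb Z_2^m$ such that two integers built from their character sums determine the character. Sections~\ref{sec:digits}--\ref{sec:decode} solve this problem, and Section~\ref{sec:count} proves Theorem~\ref{thm:many}. Throughout, vectors are real, $\mathbf 1$ is the all-ones vector, $[\mathcal P]$ is $1$ if the statement $\mathcal P$ holds and $0$ otherwise, and an \emph{odd multiple of $2^j$} is an integer $2^j\ell$ with $\ell$ odd.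

\section{The column space of the average mixing matrix}\label{sec:column}

The rank of $\widehat M_X$ can be read from the eigenvectors without computing any entry of the matrix.

\begin{lemma}\label{lem:column}
The column space of $\widehat M_X$ is
\[
\mathcal S_X=\operatorname{span}\{x\circ y:\ x,y\text{ lie in a common eigenspace of }A\},
\]
and $\mathbf 1\in\mathcal S_X$. If all eigenvalues are simple, with unit eigenvectors $z_1,\dots,z_n$, then $\widehat M_X=\sum_i(z_i\circ z_i)(z_i\circ z_i)^T$ and $\mathcal S_X$ is spanned by the squares $z_i\circ z_i$.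
\end{lemma}

\begin{proof}
Let $z_1,\dots,z_\mu$ be an orthonormal basis of the eigenspace of $E_r$, so that $E_r=\sum_iz_iz_i^T$. Squaring the $(u,v)$ entry gives $\sum_{i,j}z_i(u)z_j(u)z_i(v)z_j(v)$, that is,
\[
E_r\circ E_r=\sum_{i,j}(z_i\circ z_j)(z_i\circ z_j)^T .
\]
So $\widehat M_X=\sum_www^T$, where $w$ runs over the products $z_i\circ z_j$ for all eigenspaces; these span $\mathcal S_X$ by bilinearity. If $\widehat M_Xv=0$ then $0=v^T\widehat M_Xv=\sum_w(w^Tv)^2$, so $v\perp\mathcal S_X$; conversely $v\perp\mathcal S_X$ gives $\widehat M_Xv=0$. The column space of a symmetric matrix is the orthogonal complement of its kernel, so it equals $\mathcal S_X$. Finally $\mathbf 1=\widehat M_X\mathbf 1$.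
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:constraints}(a) and (b)]
Let $\mathcal W$ be an eigenspace of dimension $\mu$. An $n\times\mu$ matrix whose columns form a basis of $\mathcal W$ has $\mu$ linearly independent rows, say those indexed by the vertices $v_1,\dots,v_\mu$. Restriction to these vertices is then a bijection $\mathcal W\to\mathbb R^\mu$, so there is a basis $x_1,\dots,x_\mu$ of $\mathcal W$ with $x_i(v_j)=[i=j]$. The squares $x_i\circ x_i\in\mathcal S_X$ also restrict to the standard basis of $\mathbb R^\mu$, so they are linearly independent. Hence $\mu\le\dim\mathcal S_X$, which is~(a).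

Now let $\mu=2=\dim\mathcal S_X$, and write $x=x_1$, $y=x_2$. Then $x\circ x$ and $y\circ y$ form a basis of $\mathcal S_X$, so $x\circ y=\alpha\,x\circ x+\beta\,y\circ y$ for some reals $\alpha,\beta$. Evaluating at $v_1$ gives $\alpha=0$ and evaluating at $v_2$ gives $\beta=0$. Thus $x\circ y=0$: the supports $S_1$ of $x$ and $S_2$ of $y$ are disjoint. Since $\mathbf 1\in\mathcal S_X$, we have $\mathbf 1=\gamma_1\,x\circ x+\gamma_2\,y\circ y$ for some reals $\gamma_1,\gamma_2$. So $S_1\cup S_2=V(X)$, the function $x\circ x$ is constant on $S_1$, and $y\circ y$ is constant on $S_2$; both constants equal $1$ because $x(v_1)=y(v_2)=1$. Therefore $\mathcal S_X$ is spanned by the indicator vectors of $S_1$ and $S_2$. It contains $z\circ z$ for every eigenvector $z$, so $|z|$ is constant on $S_1$ and on $S_2$.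
\end{proof}

The rank-one case shows the obstruction that any construction must avoid.

\begin{proposition}\label{prop:rankone}
The matrix $\widehat M_X$ has rank one if and only if $X$ is $K_1$ or $K_2$.
\end{proposition}

\begin{proof}
The formula for $\widehat M_{K_n}$ gives $(1)$ for $n=1$ and $\frac12J$ for $n=2$. Conversely, let the rank be one. By Theorem~\ref{thm:constraints}(a) there are $n$ distinct eigenvalues, and $\mathcal S_X$ is spanned by $\mathbf 1$, so each eigenvalue $\theta$ has an eigenvector $z$ with entries $\pm1$. For a vertex $v$ of degree $\kappa$ we have $\theta=\sum_{u\sim v}z(u)/z(v)$, a sum of $\kappa$ signs, so $\theta\in\{-\kappa,-\kappa+2,\dots,\kappa\}$. This set has $\kappa+1$ elements, so $\kappa+1\ge n$. Thus $X=K_n$, where for $n\ge2$ the eigenvalue $-1$ has multiplicity $n-1$. Hence $n\le2$.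
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:constraints}(c)]
For a disjoint union, the projection onto the $\theta$-eigenspace is $E_\theta(X\cup Y)=E_\theta(X)\oplus E_\theta(Y)$, where a summand is $0$ if $\theta$ is not an eigenvalue of that part. By \eqref{eq:avg}, $\widehat M_{X\cup Y}=\widehat M_X\oplus\widehat M_Y$, so the rank is the sum of the ranks of the components. Each component has rank at least one, because a doubly stochastic matrix is nonzero. So a disconnected graph has rank two if and only if it has exactly two components, each of rank one, and Proposition~\ref{prop:rankone} gives the list.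
\end{proof}

In the proof of Proposition~\ref{prop:rankone}, eigenvectors with entries $\pm1$ force integer eigenvalues, and there are too few integers available. If the entries of an eigenvector may take two absolute values, the eigenvalues may be irrational and the count no longer applies.

\begin{example}\label{ex:P4}
Let $X=P_4$ be the path $1,2,3,4$ and let $\phi=\frac12(1+\sqrt5)$, so that $\phi^2=\phi+1$ and $\phi-1=1/\phi$. The vectors
\[
(1,\phi,\phi,1),\quad(\phi,1,-1,-\phi),\quad(\phi,-1,-1,\phi),\quad(1,-\phi,\phi,-1)
\]
are eigenvectors with the distinct eigenvalues $\phi,\ 1/\phi,\ -1/\phi,\ -\phi$. Their squares are $(1,\phi^2,\phi^2,1)$ and $(\phi^2,1,1,\phi^2)$, each twice, so $\widehat M_{P_4}$ has rank two by Lemma~\ref{lem:column}. The squares are constant on $\{1,4\}$ and on $\{2,3\}$, the two orbits of the reflection of the path: each eigenvector is symmetric or antisymmetric because its eigenvalue is simple.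
\end{example}

\section{Graphs with two orbits under $\mathbb Z_2^m$}\label{sec:orbits}

We generalize Example~\ref{ex:P4} by enlarging the group while keeping two orbits. The choice of group is forced if we want simple eigenvalues: a permutation matrix $\Pi$ commuting with $A$ then sends each eigenvector $z$ to $\pm z$, so $\Pi^2=I$, and a finite group in which every element squares to the identity is isomorphic to some $\mathbb Z_2^m$.

\subsection*{Characters and polynomials}
Let $G=\mathbb Z_2^m$ and $N=2^m$. For $s=(s_1,\dots,s_m)\in\{\pm1\}^m$ and $x\in G$ put $s^x=\prod_is_i^{x_i}$, and let $\chi_s\in\mathbb R^G$ be the vector with $\chi_s(x)=s^x$. These are the \emph{characters} of $G$, and we also call $s$ itself a character. They satisfy $\chi_s(x+x')=\chi_s(x)\chi_s(x')$ and $\sum_xs^x=N[s=\mathbf 1]$; the $N$ vectors $\chi_s$ are pairwise orthogonal of squared norm $N$, and for real coefficients $c_x$ \emph{Parseval's identity} holds: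
\begin{equation}\label{eq:parseval}
\sum_s\Big(\sum_xc_xs^x\Big)^2=N\sum_xc_x^2 .
\end{equation}
We identify a subset $S\subseteq G$ with the polynomial $S(s)=\sum_{x\in S}s^x$. Thus the elements of $G$ are the squarefree monomials in $m$ variables, the element $0$ is the monomial $1$, and subsets are the multilinear polynomials with coefficients in $\{0,1\}$. A disjoint union of sets is the sum of the polynomials. If $A_S$ is the $G\times G$ matrix with $(x,x')$ entry $[x+x'\in S]$, then
\[
(A_S\chi_s)(x)=\sum_{y\in S}\chi_s(x+y)=S(s)\chi_s(x).
\]

\subsection*{The graphs}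
For $P,R\subseteq G\setminus\{0\}$ and $Q\subseteq G$, let $X(P,R,Q)$ be the graph on $\{1,2\}\times G$ in which
\[
(1,x)\sim(1,x')\iff x+x'\in P,\qquad(2,x)\sim(2,x')\iff x+x'\in R,
\]
\[
(1,x)\sim(2,x')\iff x+x'\in Q .
\]
The conditions are symmetric in $x$ and $x'$, and there are no loops since $0\notin P\cup R$. The translations $(i,x)\mapsto(i,x+y)$, $y\in G$, are automorphisms, with orbits $S_i=\{i\}\times G$. The adjacency matrix is $\left(\begin{smallmatrix}A_P&A_Q\\A_Q&A_R\end{smallmatrix}\right)$. Define integer-valued functions of $s$ by
\[
\tau=P+R,\qquad\delta=P-R,\qquad D=\delta^2+4Q^2 .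
\]

\begin{lemma}\label{lem:criterion}
Suppose that $\delta(s)$ and $Q(s)$ are odd for all $s$ and that $s\mapsto(\tau(s),D(s))$ is injective. Then $X=X(P,R,Q)$ is connected, has $2N$ distinct eigenvalues, and $\widehat M_X$ has rank two. Moreover, every unit eigenvector has absolute value $|\alpha|/\sqrt N$ on $S_1$ and $|\beta|/\sqrt N$ on $S_2$ for some reals $\alpha,\beta\ne0$ with $|\alpha|\ne|\beta|$.
\end{lemma}

\begin{proof}
The planes $V_s=\{(\alpha\chi_s,\beta\chi_s):\alpha,\beta\in\mathbb R\}$ are pairwise orthogonal and span $\mathbb R^{2N}$. Each is $A$-invariant, and in the coordinates $(\alpha,\beta)$ the matrix $A$ acts on $V_s$ by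
\[
\begin{pmatrix}P&Q\\Q&R\end{pmatrix}=\frac\tau2I+\frac12F,\qquad F=\begin{pmatrix}\delta&2Q\\2Q&-\delta\end{pmatrix},
\]
evaluated at $s$. Since $F^2=DI$ and $F$ has trace $0$, the block has eigenvalues $\frac12(\tau\pm\sqrt D)$ with projections $\frac12(I\pm F/\sqrt D)$.

\emph{Simple eigenvalues.} Odd squares are $1$ modulo $8$, so $D\equiv1+4=5\pmod8$. A square is $0$, $1$ or $4$ modulo $8$, so $\sqrt D$ is irrational. Hence the characteristic polynomial $\lambda^2-\tau\lambda+\frac14(\tau^2-D)$ of the block is irreducible over $\mathbb Q$, and it is the minimal polynomial of each of its two distinct roots. If the blocks of $s$ and $s'$ share an eigenvalue, they share this polynomial; then $\tau(s)=\tau(s')$ and $D(s)=D(s')$, so $s=s'$.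

\emph{Eigenvectors.} Let $(\alpha,\beta)$ be a unit eigenvector of the block for the larger eigenvalue. The diagonal entries of its projection give
\[
\alpha^2=\tfrac12\big(1+\delta/\sqrt D\big),\qquad\beta^2=\tfrac12\big(1-\delta/\sqrt D\big).
\]
These numbers are nonzero because $Q\ne0$ gives $\delta^2<D$, and they differ because $\delta\ne0$. The unit eigenvectors of $A$ in $V_s$ are, up to sign, $N^{-1/2}(\alpha\chi_s,\beta\chi_s)$ and $N^{-1/2}(-\beta\chi_s,\alpha\chi_s)$. This proves the last assertion.

\emph{The matrix $\widehat M_X$.} The squares of these two vectors are $N^{-1}(\alpha^2\mathbf 1,\beta^2\mathbf 1)$ and $N^{-1}(\beta^2\mathbf 1,\alpha^2\mathbf 1)$. We have $\alpha^4+\beta^4=\frac12(1+\delta^2/D)$ and $2\alpha^2\beta^2=\frac12(1-\delta^2/D)$, so Lemma~\ref{lem:column} gives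
\[
\widehat M_X=\begin{pmatrix}\rho J&\sigma J\\\sigma J&\rho J\end{pmatrix},\qquad\rho=\frac1{2N^2}\sum_s\Big(1+\frac{\delta^2}D\Big),\quad\sigma=\frac1{2N^2}\sum_s\Big(1-\frac{\delta^2}D\Big),
\]
with $J$ of order $N$. Here $\rho-\sigma=N^{-2}\sum_s\delta^2/D>0$ and $\rho+\sigma=1/N$, so $\rho^2-\sigma^2\ne0$ and the rank is two. Also $\sigma>0$ since $\delta^2<D$, so all entries of $\widehat M_X$ are positive. For a disconnected graph $\widehat M_X$ is a direct sum and has zero entries, so $X$ is connected.
\end{proof}

In such a graph the walk remembers, in the long run, only the orbit in which it started.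

\begin{remark}\label{rem:necessary}
Under the parity hypotheses, injectivity is also necessary for rank two. If $s\ne s'$ have the same $(\tau,D)$, then $(\alpha\chi_s,\beta\chi_s)$ and $(\alpha'\chi_{s'},\beta'\chi_{s'})$ lie in one eigenspace, and their product is a nonzero multiple of the nonconstant vector $\chi_s\circ\chi_{s'}$ on $S_1$. Together with $(\alpha^2\mathbf 1,\beta^2\mathbf 1)$ and $(\beta^2\mathbf 1,\alpha^2\mathbf 1)$ it spans a three-dimensional subspace of $\mathcal S_X$.
\end{remark}

\begin{example}\label{ex:small}
For $m=1$ with variable $a$, take $P=a$, $R=0$ (the empty set) and $Q=1$. The graph is $P_4$, with $S_1$ the two inner vertices. Here $\tau=\delta=a$ and $D=5$, the eigenvalues are $\frac12(\pm1\pm\sqrt5)$, and $\rho=\frac18\cdot2\cdot\frac65=\frac3{10}$, $\sigma=\frac15$.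

For $m=2$ with variables $a,b$, take $P=a+b$, $R=b$, $Q=1$; this is the $2\times4$ grid. Again $\delta=a$ and $D=5$, but now $\tau=a+2b$ takes the four distinct values $\pm1\pm2$. So the $2\times4$ grid has rank two. The signs $a$ and $b$ are the digits of $\tau$ in a signed binary expansion.

Repeating this step fails: for $P=a+b+c$, $R=b+c$, $Q=1$ we get $\tau=a+2b+2c$ and $D=5$, and $(b,c)=(1,-1)$ and $(-1,1)$ collide. The third variable should enter $\tau$ with weight $4$, not $2$.
\end{example}

\section{Signed binary digits and bent functions}\label{sec:digits}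

Example~\ref{ex:small} suggests aiming for $\tau=a+2b+4c+\cdots$. But the coefficients of $\tau=P+R$ lie in $\{0,1,2\}$, so a weight $2^j$ cannot be a coefficient. It must be the \emph{value} of a set: a term $\varepsilon B$, where $\varepsilon$ is a new variable and $B$ is a set in other variables. The value of $B$ will vary with the character, but the following lemma shows that only its $2$-adic valuation needs to be constant.

\begin{lemma}\label{lem:digit}
Let $0\le j\le\ell$. For $j\le i\le\ell$ let $\beta_i$ be an odd multiple of $2^i$ and let $\varepsilon_i=\pm1$. Then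
\[
\sum_{i=j}^\ell\varepsilon_i\beta_i\equiv\varepsilon_j\beta_j+2^{j+1}[\ell>j]\pmod{2^{j+2}} .
\]
Consequently, for given $j$ and $\ell$, the sign $\varepsilon_j$ is determined by $\beta_j$ and the residue of the sum modulo $2^{j+2}$.
\end{lemma}

\begin{proof}
An odd multiple of $2^{j+1}$ is congruent to $2^{j+1}$ modulo $2^{j+2}$, and the terms with $i\ge j+2$ vanish. The two candidates $\pm\beta_j$ differ by $2\beta_j$, an odd multiple of $2^{j+1}$, which is nonzero modulo $2^{j+2}$.
\end{proof}

The point is that the later coefficients $\beta_{j+1},\beta_{j+2},\dots$ need not be known when $\varepsilon_j$ is read, so they may depend on $\varepsilon_j$. Say that a polynomial \emph{has weight $2^j$} if its value at every character is an odd multiple of $2^j$. We need sets of weight $2^j$ in as few variables as possible.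

A function $f\colon\mathbb Z_2^{2t}\to\mathbb Z_2$ is \emph{bent} if $\widehat f(s):=\sum_x(-1)^{f(x)}s^x=\pm2^t$ for all $s\in\{\pm1\}^{2t}$.

\begin{lemma}\label{lem:bent}
Let $t\ge1$ and let $f$ be bent in $2t$ variables. Then the set $B=\{x:f(x)=1\}$ has weight $2^{t-1}$.
\end{lemma}

\begin{proof}
The indicator function of $B$ is $\frac12(1-(-1)^f)$, so $B(s)=\frac12\big(4^t[s=\mathbf 1]-\widehat f(s)\big)$. For $s\ne\mathbf 1$ this is $\mp2^{t-1}$. For $s=\mathbf 1$ it is $2^{t-1}(2^t\mp1)$, and $2^t\mp1$ is odd because $t\ge1$.
\end{proof}

Bent functions exist for every $t$. Let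
\[
h(u,v)=1+u+v-uv,
\]
the transform $\widehat f$ of $f=x_1x_2$. Then $h(-1,-1)=-2$, and $h=2$ at the other three points of $\{\pm1\}^2$. For $f_t=x_1x_2+\dots+x_{2t-1}x_{2t}$ the sum factors, and $\widehat{f_t}(s)=\prod_{i=1}^th(s_{2i-1},s_{2i})=\pm2^t$. For $t=2$ the set $\{f_2=1\}$ consists of the six points where exactly one of $x_1x_2$, $x_3x_4$ equals $1$; as a polynomial it is
\[
B_1(y_1,y_2,y_3,y_4)=y_1y_2(1+y_3+y_4)+y_3y_4(1+y_1+y_2).
\]
It has weight $2$ and no constant term.

So a set of weight $2^j$ exists in $2j+2$ variables. For $j\ge1$ this number cannot be lowered. Indeed, let $B$ be a set of weight $2^j$ in $r$ variables. Then $r\ge2$, since each subset of $\mathbb Z_2$ takes a value of absolute value at most $1$ at $s=-1$. Removing the term $s=\mathbf 1$ from \eqref{eq:parseval} gives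
\[
2^{r-1}4^j<(2^r-1)4^j\le|B|(2^r-|B|)\le4^{r-1},
\]
so $2j<r-1$.

This is the main difficulty. Doubling the weight costs \emph{two} more variables, while a single binary expansion records only \emph{one} new sign per doubling. The way out is that the block of $s$ has two invariants, $\tau$ and $D$. At each weight $2^j$ we record one new sign in $\tau$ and another in $Q$, which is visible through $D$. The two new variables bring the supply from $2j+2$ to $2j+4$, exactly what weight $2^{j+1}$ requires, and the process sustains itself. What remains is to start it.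

\section{The construction}\label{sec:construction}

We start the process at weight $4$, which needs six variables $a,b,c,d,e,g$ recorded by other means. There are three places to record signs. Write $P=\Delta^+\cup W$ and $R=\Delta^-\cup W$ with $\Delta^+,\Delta^-,W$ pairwise disjoint. Then $W$ cancels from $\delta=\Delta^+-\Delta^-$ and enters $\tau$ twice, so $\delta$, $W$ and $Q$ can be chosen almost independently. The polynomial $\delta$ may have coefficients $-1$, and signed polynomials are cheaper than sets: $h(a,b)$ has weight $2$ in two variables and $h(a,b)h(c,d)$ has weight $4$ in four. On the other hand $\delta$ has to be separated from $Q$ in $D=\delta^2+4Q^2$. We shall do this modulo $32$, where $1^2,3^2,5^2,7^2$ are distinct but $9^2\equiv7^2$; so we keep $|\delta|\le7$, which leaves room for three signs. The plan is the following.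
\begin{center}
\begin{tabular}{c|cccccc}
weight&$1$&$2$&$4$&$8$&$\cdots$&$2^L$\\\hline
$\delta$&$a$&$c$&$g$&&&\\
$W$&$d$&$e$&$w_2$&$w_3$&$\cdots$&$w_L$\\
$Q$&&$b$&$q_2$&$q_3$&$\cdots$&$q_L$
\end{tabular}
\end{center}
The first place in $Q$ is filled by the constant $1$: $D$ reveals only $Q^2$, and a fixed residue of $Q$ modulo $4$ will restore the sign.

\subsection*{Definition of the sets}
Fix $L\ge1$. The variables are $a,b,c,d,e,g$ and $w_j,q_j$ for $2\le j\le L$; if $L\ge2$, the last variable $q_L$ may be omitted. The number of variables is $m=2L+4$ with $L\ge1$, or $m=2L+3$ with $L\ge2$, and every $m\ge6$ occurs. Let $L'$ be $L$ if $q_L$ is kept or $L=1$, and $L-1$ if $q_L$ is omitted.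

For $2\le j\le L$ choose any bent function $f$ in the $2j+2$ variables $a,b,c,d,e,g$ and $w_i,q_i$ $(2\le i<j)$, for instance $f_{j+1}$, and let $B_j=\{f=1\}$. By Lemma~\ref{lem:bent}, $B_j$ has weight $2^j$. Define
\begin{align*}
\delta&=a+c\,h(a,b)+g\,h(a,b)h(c,d),\\
W&=d+e\,B_1(a,b,c,d)+\sum_{j=2}^Lw_jB_j,\\
Q&=1+(1+b)\,B_1(a,c,d,e)+\sum_{j=2}^{L'}q_jB_j .
\end{align*}
The factor $1+b$ in place of $b$ breaks a circularity. To read $b$ from a term $b\,B_1(a,c,d,e)$ by Lemma~\ref{lem:digit} we would need $c$, and to read $c$ from $\delta$ we need $h(a,b)$, hence $b$. But $(1+b)B_1(a,c,d,e)$ is $0$ for $b=-1$ and an odd multiple of $4$ for $b=1$, so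
\begin{equation}\label{eq:b}
(1+b)\,B_1(a,c,d,e)\equiv4[b=1]\pmod8
\end{equation}
whatever $a,c,d,e$ are.

\subsection*{These polynomials define a graph}
In each product above the factors involve disjoint sets of variables, so all terms are multilinear. We check that no monomial occurs twice.

The monomials of $\delta$ are $a$; $c,ac,bc,abc$; and $g$ times each of the $16$ monomials in $a,b,c,d$. They are distinct and nonconstant, with coefficients $\pm1$. Let $\Delta^+$ and $\Delta^-$ be the sets of those with coefficient $+1$ and $-1$.

The monomials of $W$ are $d$; six monomials containing $e$ and no $w_i$; and, for each $j$, monomials in which $j$ is the largest index $i$ such that $w_i$ occurs. They are distinct and nonconstant. None occurs in $\delta$, since $\delta$ involves neither $e$ nor any $w_j$, and $d$ is not a monomial of $\delta$. So $W$ is a subset of $G\setminus\{0\}$ disjoint from $\Delta^+\cup\Delta^-$.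

The monomials of $Q$ are $1$; the six nonconstant monomials of $B_1(a,c,d,e)$, which do not contain $b$; $b$ times these six; and, for each $j$, monomials in which $j$ is the largest index $i$ such that $q_i$ occurs. They are distinct, so $Q$ is a set.

Put $P=\Delta^+\cup W$ and $R=\Delta^-\cup W$. Then $P,R\subseteq G\setminus\{0\}$ and $P-R=\delta$. The sum $\Delta^++\Delta^-$ is $\delta$ with all coefficients replaced by $+1$, which turns $h(u,v)$ into $(1+u)(1+v)$. Hence
\begin{equation}\label{eq:tau}
\tau=a+c(1+a)(1+b)+g(1+a)(1+b)(1+c)(1+d)+2W .
\end{equation}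
The second term takes values in $\{0,\pm4\}$ and the third in $\{0,\pm16\}$. These two terms are the price of using signed coefficients in $\delta$; they disturb $2W$, but only at moduli that we can wait for.

\subsection*{Residues}
Since $h=\pm2$, the value of $\delta$ has the form $\pm1\pm2\pm4$. The first term of $W$ is odd and the others are even. In $Q$, all terms after the first are multiples of $4$, by \eqref{eq:b} and because $4\mid B_j$ for $j\ge2$. Therefore, at every character,
\begin{equation}\label{eq:res}
\delta\text{ is odd},\quad|\delta|\le7,\quad\delta\equiv a+2\!\!\pmod4,\quad W\text{ is odd},\quad Q\equiv1\!\!\pmod4 .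
\end{equation}
In particular the parity hypotheses of Lemma~\ref{lem:criterion} hold.

\section{Recovering the character from trace and discriminant}\label{sec:decode}

\begin{proposition}\label{prop:inj}
For the sets $P,R,Q$ of Section~\ref{sec:construction}, the map $s\mapsto(\tau(s),D(s))$ is injective.
\end{proposition}

\begin{proof}
Call a function of $s$ \emph{known} if it takes the same value at any two characters with the same pair $(\tau,D)$. A function of known functions is known. We show that every variable is known.

\emph{Step 1: $a$.} In \eqref{eq:tau} the second and third terms are multiples of $4$, and $2W\equiv2\pmod4$. So $\tau\equiv a+2\pmod4$, which distinguishes $a=1$ from $a=-1$.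

\emph{Step 2: $\delta$.} As $Q$ is odd, $Q^2\equiv1\pmod8$ and $4Q^2\equiv4\pmod{32}$, so $\delta^2\equiv D-4\pmod{32}$. The squares of $1,3,5,7$ are $1,9,25,17$ modulo $32$, and $|\delta|\in\{1,3,5,7\}$, so $|\delta|$ is known. An odd integer and its negative differ modulo $4$, so $\delta\equiv a+2\pmod4$ fixes the sign.

\emph{Step 3: $Q$.} The square $Q^2=\frac14(D-\delta^2)$ is known, and $Q\equiv1\pmod4$ fixes the sign.

\emph{Step 4: $b$.} Modulo $8$, the term $q_2B_2$, if present, is $4$, and the terms $q_jB_j$ with $j\ge3$ vanish. By \eqref{eq:b}, $Q\equiv1+4[b=1]+4[L'\ge2]\pmod8$, which gives $b$.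

\emph{Step 5: $c$.} The integer $\delta-a=c\,h(a,b)+g\,h(a,b)h(c,d)$ is known, and so is $h(a,b)$. The coefficients of $c$ and $g$ have weights $2$ and $4$, so Lemma~\ref{lem:digit} with $j=1$, $\ell=2$ gives $c$.

\emph{Step 6: $d$ and $e$.} We cannot yet remove the third term of \eqref{eq:tau}, but it is a multiple of $16$. So $2W\equiv\tau-a-c(1+a)(1+b)\pmod{16}$, and $W$ modulo $8$ is known. Now $W$ is a sum as in Lemma~\ref{lem:digit}, with signs $d,e,w_2,\dots,w_L$ and coefficients $1,B_1(a,b,c,d),B_2,\dots,B_L$ of weights $1,2,4,\dots,2^L$. The lemma with $j=0$, $\ell=L$ needs $W$ modulo $4$ and gives $d$. Then $B_1(a,b,c,d)$ is known, and the lemma with $j=1$, applied to $W-d$ modulo $8$, gives $e$.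

\emph{Step 7: $g$ and $W$.} The integer $\delta-a-c\,h(a,b)=g\,h(a,b)h(c,d)$ is known and $h(a,b)h(c,d)=\pm4$ is known, so $g$ is known. Now every term of \eqref{eq:tau} except $2W$ is known, so the integer $W$ is known.

\emph{Step 8: $w_j$ and $q_j$.} We use induction on $j=2,\dots,L$. Suppose that $a,b,c,d,e,g$ and all $w_i,q_i$ with $i<j$ are known. Then $B_i$ is known for $2\le i\le j$, since it involves only these variables, and so is
\[
W-d-e\,B_1(a,b,c,d)-\sum_{2\le i<j}w_iB_i=\sum_{i=j}^Lw_iB_i .
\]
Lemma~\ref{lem:digit} with $\ell=L$ gives $w_j$. If $j\le L'$, then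
\[
Q-1-(1+b)B_1(a,c,d,e)-\sum_{2\le i<j}q_iB_i=\sum_{i=j}^{L'}q_iB_i
\]
is known, and Lemma~\ref{lem:digit} with $\ell=L'$ gives $q_j$. If $j>L'$, then $j=L$, the variable $q_L$ is omitted, and nothing remains to be found.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k\ge7$ and $m=k-1\ge6$, and take the sets $P,R,Q\subseteq\mathbb Z_2^m$ of Section~\ref{sec:construction}. By \eqref{eq:res} and Proposition~\ref{prop:inj}, Lemma~\ref{lem:criterion} applies to $X(P,R,Q)$, which has $2\cdot2^m=2^k$ vertices.
\end{proof}

\section{Counting the graphs}\label{sec:count}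

The construction used only the weight of $B_j$, so the bent functions are free. We vary the last one, $B_L$, over a large family, and show that few choices can give isomorphic graphs. For this we need the full automorphism group.

\begin{lemma}\label{lem:aut}
Under the hypotheses of Lemma~\ref{lem:criterion}, the automorphism group of $X(P,R,Q)$ is the group of translations, isomorphic to $G$.
\end{lemma}

\begin{proof}
Let $\Pi$ be the permutation matrix of an automorphism. It commutes with $A$ and all eigenvalues are simple, so $\Pi z=\pm z$ for every eigenvector $z$. Hence the permutation preserves the function $|z|$ on the vertices, which by Lemma~\ref{lem:criterion} takes one value on $S_1$ and a different value on $S_2$; so it preserves $S_1$ and $S_2$. If it fixes a vertex $v$, then $(\Pi z)(v)=z(v)\ne0$ forces the sign $+$ for every eigenvector $z$, and $\Pi=I$. Thus an automorphism is determined by the image of $(1,0)$, which lies in $S_1$, so there are at most $N$ automorphisms. The $N$ translations are all of them.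
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:many}]
\emph{Parameters.} Let $m=k-1\ge7$. Then $m=2L+4$ or $m=2L+3$ with $L\ge2$, so the set $B_L$ is present; this is where $k\ge8$ is used. It comes from a bent function in $2(L+1)$ variables. If $m=2L+4$, then $k$ is odd and $L+1=(k-3)/2$; if $m=2L+3$, then $k$ is even and $L+1=(k-2)/2$. In both cases $L+1=\lfloor k/2\rfloor-1=t$.

\emph{Many triples.} For a permutation $\pi$ of $\mathbb Z_2^t$ let $f_\pi(x,x')=x\cdot\pi(x')$ for $x,x'\in\mathbb Z_2^t$, where $\cdot$ is the dot product modulo $2$; these are Maiorana--McFarland functions. Write a character of $\mathbb Z_2^{2t}$ as $s^{(x,x')}=(-1)^{u\cdot x+u'\cdot x'}$ with $u,u'\in\mathbb Z_2^t$. Summing over $x$ first,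
\[
\widehat{f_\pi}(s)=\sum_{x'}(-1)^{u'\cdot x'}\sum_x(-1)^{x\cdot(\pi(x')+u)}=\sum_{x'}(-1)^{u'\cdot x'}2^t[\pi(x')=u]=\pm2^t,
\]
because exactly one $x'$ has $\pi(x')=u$. So $f_\pi$ is bent. The linear form $x\mapsto f_\pi(x,x')$ determines $\pi(x')$, so different $\pi$ give different functions. Fix $B_j$ for $j<L$ and let $B_L=\{f_\pi=1\}$. The monomials of $P$ containing $w_L$ are those of $w_LB_L$, so different $\pi$ give different sets $P$. We obtain a family $\mathcal F$ of $(2^t)!$ triples $(P,R,Q)$, and by Lemma~\ref{lem:criterion}, Proposition~\ref{prop:inj} and Lemma~\ref{lem:aut} each of the graphs has all the properties in the theorem.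

\emph{Few isomorphisms.} All these graphs have vertex set $\{1,2\}\times G$ and the same automorphism group, the translations $\gamma_y\colon(i,x)\mapsto(i,x+y)$. Let $\varphi\colon X\to Y$ be an isomorphism between two of them. Conjugation by $\varphi$ maps $\operatorname{Aut}(X)$ isomorphically onto $\operatorname{Aut}(Y)$, so $\varphi\gamma_y\varphi^{-1}=\gamma_{\lambda(y)}$ for an automorphism $\lambda$ of $G$, that is, an invertible $m\times m$ matrix over $\mathbb Z_2$. Then
\[
\varphi(i,x)=\varphi\gamma_x(i,0)=\gamma_{\lambda(x)}\varphi(i,0),
\]
so $\varphi$ is determined by $\lambda$, $\varphi(1,0)$ and $\varphi(2,0)$. There are at most $2^{m^2}$ choices for $\lambda$ and $2N$ for $\varphi(1,0)$. The formula shows that $\varphi(S_i)$ is the orbit of $\varphi(i,0)$, so by surjectivity $\varphi(2,0)$ lies in the other orbit, which leaves $N$ choices. In total there are at most $2^{m^2+2m+1}=2^{k^2}=n^{\log_2n}$ such maps $\varphi$.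

Fix $X$. The map $\varphi$ determines the edges of $Y$, and $Y$ determines its triple: the neighbors of $(1,0)$ are $\{1\}\times P$ and $\{2\}\times Q$, and the neighbors of $(2,0)$ in $S_2$ are $\{2\}\times R$. So at most $n^{\log_2n}$ triples of $\mathcal F$ give graphs isomorphic to $X$, and $\mathcal F$ yields at least $(2^t)!/n^{\log_2n}$ isomorphism classes.

\emph{Growth.} The largest $2^{t-1}$ factors of $(2^t)!$ exceed $2^{t-1}$, so $\log_2(2^t)!\ge(t-1)2^{t-1}$. From $t\ge(k-3)/2$ we get $t-1\ge(k-5)/2$ and $2^{t-1}\ge\sqrt{n/32}$. With $k=\log_2n$,
\[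
\log_2\frac{(2^t)!}{n^{\log_2n}}\ \ge\ \frac{\log_2n-5}2\sqrt{\frac n{32}}-(\log_2n)^2=\Omega(\sqrt n\log n).\qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{notes}
\emph{Graph Spectra and Continuous Quantum Walks},
\texttt{https://www.math.uwaterloo.ca/\textasciitilde cgodsil/quagmire/Fields24/pdfs/GrfSpc3.pdf}.
\end{thebibliography}
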